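\title{Scattered spaces of height $\kappa^+$ with all levels of size $\kappa$}

\begin{abstract}
We prove that if $\kappa^{<\kappa}=\kappa$, then there is a locally compact, Hausdorff, scattered space of height $\kappa^+$ all of whose Cantor--Bendixson levels have size $\kappa$. In particular CH, and hence GCH, implies that the constant sequence $\langle\omega_1\rangle_{\omega_2}$ is the cardinal sequence of such a space. The space is glued from $\kappa^+$ well-founded semilattices of size at most $\kappa$ by identifying elements that have the same name, and cardinal arithmetic is used only to count names. The result extends to all heights below the ordinal product $\kappa^+\cdot\kappa^+$.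
\end{abstract}

\section{Introduction}\label{sec:intro}

A topological space is \emph{scattered} if every nonempty subspace of it has an isolated point. An \emph{LCS space} is a locally compact, Hausdorff, scattered space. Such a space $X$ can be taken apart by removing isolated points again and again. For an ordinal $\beta$ put, recursively,
\[
X^{(\beta)}=X\setminus\bigcup_{\gamma<\beta}I_\gamma(X),\qquad I_\beta(X)=\text{the set of isolated points of }X^{(\beta)} .
\]
The set $I_\beta(X)$ is the $\beta$th \emph{Cantor--Bendixson level} of $X$; thus $I_0(X)$ is the set of isolated points of $X$. The \emph{height} $\operatorname{ht}(X)$ is the least $\beta$ with $I_\beta(X)=\emptyset$. Every point $p$ lies in exactly one level, whose index is the \emph{rank} $\operatorname{rk}(p)$. The \emph{cardinal sequence}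
\[
\operatorname{SEQ}(X)=\langle |I_\beta(X)| : \beta<\operatorname{ht}(X)\rangle
\]
records how many points are removed at each step. For an ordinal $\alpha$ let $\mathcal C(\alpha)$ be the class of all sequences $\operatorname{SEQ}(X)$, where $X$ is an LCS space of height $\alpha$, and for a cardinal $\kappa$ let $\langle\kappa\rangle_\alpha$ be the constant sequence of length $\alpha$ with value $\kappa$. To ask whether $\langle\kappa\rangle_\alpha\in\mathcal C(\alpha)$ is to ask how tall an LCS space can be if it is not allowed to be wider than $\kappa$. Two observations locate the first interesting case. Let $\kappa$ be infinite.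

\emph{Short sequences are easy.} Let $0<\alpha<\kappa^+$ and give the ordinal $\omega^\alpha$ (ordinal exponentiation) the order topology. This is an LCS space in which a point $\xi>0$ has rank $\gamma$ if $\omega^\gamma$ is the last term of the Cantor normal form of $\xi$. So it has height $\alpha$ and at most $\kappa$ points, and the topological sum of $\kappa$ copies of it has cardinal sequence $\langle\kappa\rangle_\alpha$.

\emph{Long sequences are impossible.} Every LCS space satisfies $|X|\le 2^{|I_0(X)|}$. Indeed, a point $p$ is isolated in $X^{(\operatorname{rk}(p))}$ and $X$ is regular, so $p$ has an open neighborhood $V$ such that $p$ is the only point of $\overline V$ of rank $\ge\operatorname{rk}(p)$. Since $I_0(X)$ is dense, $\overline V=\overline{V\cap I_0(X)}$, and so the set $V\cap I_0(X)$ determines $p$. Under GCH, $\langle\kappa\rangle_\alpha\in\mathcal C(\alpha)$ therefore requires $\alpha<\kappa^{++}$.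

The first length that neither observation settles is $\kappa^+$. The sum of the easy spaces of all heights $\alpha<\kappa^+$ has height $\kappa^+$, but it has $\kappa^+$ isolated points. In a witness for $\langle\kappa\rangle_{\kappa^+}$ the $\kappa^+$ points must instead share $\kappa$ isolated points, $\kappa$ points of rank $1$, and so on, and under GCH such a space has as many points as the bound $2^{|I_0(X)|}$ permits.

It is known that under GCH the classes $\mathcal C(\alpha)$ admit a full characterization for all $\alpha<\omega_2$, and that it is consistent with GCH that $\langle\omega_1\rangle_{\omega_2}\in\mathcal C(\omega_2)$. The following question comes from \cite{source}: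
\begin{quote}
Does GCH imply that $\langle\omega_1\rangle_{\omega_2}\in\mathcal C(\omega_2)$?
\end{quote}
A witness has to organize the overlaps of $\omega_2$ compact neighborhoods, and GCH only counts sets, so one might guess that a combinatorial principle beyond GCH is needed. It is not: the overlaps can be organized in ZFC, and counting does the rest.

\begin{theorem}\label{thm:main}
If $\kappa$ is an infinite cardinal with $\kappa^{<\kappa}=\kappa$, then $\langle\kappa\rangle_{\kappa^+}\in\mathcal C(\kappa^+)$.
\end{theorem}

Since $2^\omega\le\omega_1^\omega\le(2^\omega)^\omega=2^\omega$, the hypothesis for $\kappa=\omega_1$ is CH.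

\begin{corollary}\label{cor:ch}
CH implies $\langle\omega_1\rangle_{\omega_2}\in\mathcal C(\omega_2)$. In particular, GCH implies $\langle\omega_1\rangle_{\omega_2}\in\mathcal C(\omega_2)$.
\end{corollary}

Stacking copies of the space of Theorem~\ref{thm:main} gives longer sequences.

\begin{theorem}\label{thm:long}
If $\kappa$ is an infinite cardinal with $\kappa^{<\kappa}=\kappa$, then $\langle\kappa\rangle_\alpha\in\mathcal C(\alpha)$ for every ordinal $\alpha$ with $0<\alpha<\kappa^+\cdot\kappa^+$ (ordinal product).
\end{theorem}

We make no claim about constant sequences of length $\kappa^+\cdot\kappa^+$ or more.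

Here is the plan of the proof of Theorem~\ref{thm:main}. It suffices to build a suitable well-founded partial order (Section~\ref{sec:poset}). We write each ordinal $\alpha+1$ with $\alpha<\kappa^+$ as an increasing union of sets $B_\delta(\alpha)$, $\delta<\kappa$, of size less than $\kappa$, coherently in $\alpha$, and we think of $\delta$ as time (Section~\ref{sec:coherent}). A \emph{descent} from $\alpha$ follows the sets $B_\delta(\alpha)$ as time passes and discards an end segment finitely many times; the descents from $\alpha$ form a semilattice $F_\alpha$ of size at most $\kappa$ whose top element will have rank at least $\alpha$ (Section~\ref{sec:descents}). The \emph{name} of a descent consists of the isomorphism types of the sets that it saw up to its last jump and of the actual set $R$ that it kept at that jump. Descents with the same name are identified. A name has rank at least $\sup R$, and only $\kappa^{<\kappa}$ names have $\sup R\le\beta$, so the levels are small (Section~\ref{sec:ranks}). The work lies in showing that the identification respects the orders (Section~\ref{sec:names}) and that $F_\alpha$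 and $F_\beta$ share either nothing or exactly the elements below one common element (Section~\ref{sec:key}).

\section{Scattered spaces from well-founded orders}\label{sec:poset}

We first collect the standard facts on levels that will be used.

\begin{lemma}\label{lem:cb}
Let $X$ be a scattered space.
\begin{enumerate}
\item[(a)] Each $X^{(\beta)}$ is closed, it is the set of points of rank $\ge\beta$, and $I_\beta(X)\neq\emptyset$ if and only if some point has rank $\ge\beta$. The set $I_0(X)$ is dense.
\item[(b)] If $U\subset X$ is open, then $I_\beta(U)=I_\beta(X)\cap U$ for all $\beta$.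
\item[(c)] $I_\xi(X^{(\alpha)})=I_{\alpha+\xi}(X)$ for all $\alpha,\xi$.
\item[(d)] If every neighborhood of $p$ contains a point $q\ne p$ of rank $\ge\gamma$, then $\operatorname{rk}(p)\ge\gamma+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $X^{(\beta+1)}$ is $X^{(\beta)}$ without its isolated points, hence closed in $X^{(\beta)}$, and at limits we take intersections. As $X$ is scattered, $I_\beta(X)=\emptyset$ if and only if $X^{(\beta)}=\emptyset$. An isolated point of a nonempty open set is isolated in $X$, which gives density. (b) and (c) follow by induction; for (b) note that a point of $Y\cap U$ is isolated in $Y\cap U$ if and only if it is isolated in $Y$. (d) The point $p$ lies in the closed set $X^{(\gamma)}$ and is not isolated in it.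
\end{proof}

Open subspaces and topological sums of LCS spaces are LCS spaces, and by (b) the levels of a sum are the disjoint unions of the levels of the summands.

For a partial order $(X,\preceq)$ and $p\in X$, the \emph{cone} of $p$ is $U(p)=\{q\in X:q\preceq p\}$. We want the cones to be compact open sets. The intersection of two compact open sets is compact open, so it must be covered by finitely many of the cones inside it. This necessary condition is also sufficient.

\begin{proposition}\label{prop:poset}
Let $(X,\preceq)$ be a well-founded partial order such that for all $p,q\in X$ the set $U(p)\cap U(q)$ is the union of finitely many (possibly no) cones. Give $X$ the topology with subbase $\{U(p),\,X\setminus U(p):p\in X\}$. Then $X$ is an LCS space, every cone is compact and open, and the sets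
\begin{equation}\label{eq:base}
U(p)\setminus\bigcup_{j<n}U(q_j)\qquad(n<\omega,\ q_j\prec p)
\end{equation}
form a neighborhood base at $p$.
\end{proposition}

\begin{proof}
If $p\ne q$, say $p\not\preceq q$, then $X\setminus U(q)$ and $U(q)$ are disjoint open neighborhoods of $p$ and $q$. So $X$ is Hausdorff.

The sets \eqref{eq:base} are open and contain $p$. Let $p\in O=\bigcap_{i<m}U(a_i)\setminus\bigcup_{j<n}U(b_j)$. Then $U(p)\subset U(a_i)$ for all $i$. Each $U(p)\cap U(b_j)$ is a finite union of cones $U(q)$; here $q\preceq p$, and $q\ne p$ because $p\notin U(b_j)$. So $U(p)\setminus\bigcup_jU(b_j)$ has the form \eqref{eq:base}, and it is contained in $O$.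

We show by induction on $\prec$ that $U(p)$ is compact. Some member of a given open cover of $U(p)$ contains a set \eqref{eq:base}, and what remains is covered by the compact sets $U(q_j)$, $j<n$. Finally, if $\emptyset\ne Y\subset X$ and $p$ is $\prec$-minimal in $Y$, then $U(p)\cap Y=\{p\}$, so $p$ is isolated in $Y$.
\end{proof}

In the order that we construct, the intersection of two cones is empty or a single cone.

\section{A coherent system of small sets}\label{sec:coherent}

From now on $\kappa^{<\kappa}=\kappa$. Then $\kappa$ is regular, because $\kappa^{\operatorname{cf}(\kappa)}>\kappa$. Up to the end of Section~\ref{sec:ranks}, the letters $\alpha,\beta,\gamma,\xi,\eta,\zeta$ denote ordinals below $\kappa^+$, and $\delta,\varepsilon,\nu,s,t,e$ denote ordinals below $\kappa$, called \emph{times}. The symbol $\subset$ allows equality.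

For a set $J$ of ordinals let $\ell(J)=\sup\{\xi+1:\xi\in J\}$. If $J$ is an initial segment of a set $A$ of ordinals, then $J=A\cap\ell(J)$, and if $J\neq A$, then $\ell(J)<\ell(A)$. For sets $A,A'$ of ordinals, the \emph{comparison map} $\pi_{A,A'}$ sends $\xi\in A$ to the element $\xi'\in A'$ with $\operatorname{otp}(A\cap\xi)=\operatorname{otp}(A'\cap\xi')$, if there is one. It is an order isomorphism from an initial segment of $A$ onto an initial segment of $A'$, its inverse is $\pi_{A',A}$, and
\begin{enumerate}
\item[(O)] every order isomorphism from an initial segment of $A$ onto an initial segment of $A'$ is a restriction of $\pi_{A,A'}$,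
\end{enumerate}
since such an isomorphism $f$ maps $A\cap\xi$ onto $A'\cap f(\xi)$. In particular, the identity is the only order automorphism of a set of ordinals.

Names will be built from sets of size less than $\kappa$, because these are the sets that $\kappa^{<\kappa}=\kappa$ counts. Every $\beta<\kappa^+$ is an increasing union of $\kappa$ such sets. What we need is that the approximations of different ordinals agree as soon as one of them contains the other ordinal.

\begin{lemma}\label{lem:P}
There are sets $P_\nu(\beta)\subset\beta$ $(\beta<\kappa^+,\ \nu<\kappa)$ such that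
\begin{enumerate}
\item[(i)] $|P_\nu(\beta)|<\kappa$;
\item[(ii)] $P_\nu(\beta)\subset P_{\nu'}(\beta)$ for $\nu<\nu'$, and $\bigcup_{\nu<\kappa}P_\nu(\beta)=\beta$;
\item[(iii)] if $\eta\in P_\nu(\beta)$, then $P_\nu(\eta)=P_\nu(\beta)\cap\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use recursion on $\beta$ and start with $P_\nu(0)=\emptyset$. Let $\beta>0$ and $\mu=\operatorname{cf}(\beta)\le\kappa$. Fix a strictly increasing sequence $\langle\beta_i:i<\mu\rangle$ in $\beta$ such that every $\xi<\beta$ is $\le\beta_i$ for some $i$. We want to take the union of the sets $S_\nu(i)=P_\nu(\beta_i)\cup\{\beta_i\}$, but (iii) allows this only for indices $i$ whose sets $S_\nu(i)$ end-extend each other. So for $i<\mu$ let $g(i)$ be the least time with $\beta_j\in P_{g(i)}(\beta_k)$ for all $j<k\le i$. It exists by (ii) for the $\beta_k$, since there are fewer than $\kappa$ pairs $(j,k)$ and $\kappa$ is regular. Call $i$ \emph{$\nu$-eligible} if $i\le\nu$ and $g(i)\le\nu$, and put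
\[
P_\nu(\beta)=\bigcup\{S_\nu(i): i<\mu\text{ is $\nu$-eligible}\}.
\]

Fewer than $\kappa$ indices are $\nu$-eligible, so (i) holds by regularity. A $\nu$-eligible index is $\nu'$-eligible for $\nu'>\nu$, which gives monotonicity. If $\xi\le\beta_i$, then for all large $\nu$ the index $i$ is $\nu$-eligible and $\xi\in S_\nu(i)$. This proves (ii).

For (iii), let $i<k$ be $\nu$-eligible. Then $\beta_i\in P_{g(k)}(\beta_k)\subset P_\nu(\beta_k)$, so $S_\nu(i)\subset P_\nu(\beta_k)$ by (iii) for $\beta_k$. Hence the sets $S_\nu(i)$ with $i$ eligible form a chain. Let $\eta\in P_\nu(\beta)$. If $\zeta\in P_\nu(\beta)\cap\eta$, then $\zeta,\eta\in S_\nu(k)$ for one eligible $k$. If $\eta=\beta_k$, then $\zeta\in P_\nu(\beta_k)=P_\nu(\eta)$; otherwise $\zeta\in P_\nu(\beta_k)\cap\eta=P_\nu(\eta)$ by (iii) for $\beta_k$. Conversely, if $\eta\in S_\nu(k)$ with $k$ eligible, then $P_\nu(\eta)\subset P_\nu(\beta_k)\subset P_\nu(\beta)$.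
\end{proof}

We adjust the system so that it starts with a single point and is continuous at limit times:
\[
B_\delta(\beta)=\{\beta\}\cup\bigcup_{\nu<\delta}P_\nu(\beta).
\]
\begin{enumerate}
\item[(B1)] $B_0(\beta)=\{\beta\}$ and $|B_\delta(\beta)|<\kappa$; the sets $B_\delta(\beta)$ increase with $\delta$, $B_\delta(\beta)=\bigcup_{\delta'<\delta}B_{\delta'}(\beta)$ for limit $\delta$, and $\bigcup_{\delta<\kappa}B_\delta(\beta)=\beta+1$.
\item[(B2)] If $\eta\in B_\delta(\beta)$, then $B_\delta(\eta)=B_\delta(\beta)\cap(\eta+1)$.
\end{enumerate}
For (B2) with $\eta<\beta$, take $\nu_0<\delta$ with $\eta\in P_{\nu_0}(\beta)$. Then $P_\nu(\eta)=P_\nu(\beta)\cap\eta$ for $\nu\in[\nu_0,\delta)$, and by monotonicity the unions over $\nu<\delta$ equal the unions over $\nu\in[\nu_0,\delta)$.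

For $\xi<\eta$ let $\rho(\xi,\eta)=\min\{\delta:\xi\in B_\delta(\eta)\}$, the time at which $\eta$ first sees $\xi$. Then $1\le\rho(\xi,\eta)<\kappa$ and $B_\delta(\eta)=\{\eta\}\cup\{\xi<\eta:\rho(\xi,\eta)\le\delta\}$.

\begin{example}\label{ex:table}
For $\beta=\gamma+1$ the proof of Lemma~\ref{lem:P} gives $\mu=1$, $\beta_0=\gamma$ and $P_\nu(\gamma+1)=P_\nu(\gamma)\cup\{\gamma\}$. So $P_\nu(n)=n$ for $n<\omega$, and $B_\delta(n)=n+1$ for $\delta\ge1$. At limit ordinals the system depends on the chosen sequences. In the examples, and only there, we write $\omega2=\omega\cdot2$, $\omega3=\omega\cdot3$ and assume the following choices.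
\begin{itemize}
\item For $\omega$: $0,1,2,\dots$ Here $g=0$, so $P_\nu(\omega)=\omega\cap(\nu+1)$.
\item For $\omega2$: $0,1,\omega,\omega+1,\dots$ Here $g(0)=g(1)=0$ and $g(2)=1$, because $1\in P_1(\omega)\setminus P_0(\omega)$. So $P_0(\omega2)=\{0\}$, $P_1(\omega2)=\{0,1\}$ and $P_2(\omega2)=P_2(\omega)\cup\{\omega\}$.
\item For $\omega3$: $\omega2,\omega2+1,\dots$ Here $g(0)=g(1)=0$, so $P_0(\omega3)=P_0(\omega2)\cup\{\omega2\}$ and $P_1(\omega3)=P_1(\omega2)\cup\{\omega2,\omega2+1\}$.
\end{itemize}
Since $B_{n+1}(\beta)=\{\beta\}\cup P_n(\beta)$, we obtain the following sets (blank entries will not be used).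
\[
\begin{array}{c|lll}
\beta & B_1(\beta) & B_2(\beta) & B_3(\beta)\\ \hline
\omega & \{0,\omega\} & \{0,1,\omega\} & \{0,1,2,\omega\}\\
\omega2 & \{0,\omega2\} & \{0,1,\omega2\} & \{0,1,2,\omega,\omega2\}\\
\omega+1 & \{0,\omega,\omega+1\} & \{0,1,\omega,\omega+1\} & \\
\omega3 & \{0,\omega2,\omega3\} & \{0,1,\omega2,\omega2+1,\omega3\} &
\end{array}
\]
Up to time $2$ the ordinals $\omega$ and $\omega2$ look alike: $\rho(0,\omega)=\rho(0,\omega2)=1$ and $\rho(1,\omega)=\rho(1,\omega2)=2$. At time $3$ the larger one sees the smaller one, and the likeness ends.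
\end{example}

All maps between subsets of $B_\delta(\alpha)$ and $B_\delta(\beta)$ that occur below are restrictions of the comparison map
\[
\pi^{\alpha\beta}_\delta=\pi_{B_\delta(\alpha),B_\delta(\beta)},
\]
which we write as $\pi_\delta$ when $\alpha,\beta$ are fixed. Coherence has the following consequence.
\begin{enumerate}
\item[(B3)] If $\eta\in B_\delta(\alpha)\cap B_\delta(\beta)$, then $\pi^{\alpha\beta}_\delta(\eta)=\eta$.
\end{enumerate}
Indeed, $B_\delta(\alpha)\cap(\eta+1)=B_\delta(\eta)=B_\delta(\beta)\cap(\eta+1)$ by (B2), so $\eta$ has the same position in both sets.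

For a set $M\subset\kappa^+$ let
\[
\operatorname{cl}_\varepsilon(M)=\bigcup_{\eta\in M}B_\varepsilon(\eta)=M\cup\{\xi:\rho(\xi,\eta)\le\varepsilon\text{ for some }\eta\in M\text{ with }\xi<\eta\}
\]
be the set of ordinals that the elements of $M$ see at time $\varepsilon$.

\begin{lemma}\label{lem:cl}
Let $J$ be a nonempty initial segment of $B_\delta(\alpha)$ and $\varepsilon\ge\delta$. Then
\[
\operatorname{cl}_\varepsilon(J)=B_\varepsilon(\alpha)\cap\ell(J).
\]
Consequently $\operatorname{cl}_\varepsilon(J)$ is an initial segment of $B_\varepsilon(\alpha)$ that contains $J$; $\ell(\operatorname{cl}_\varepsilon(J))=\ell(J)$; $\operatorname{cl}_\delta(J)=J$; $\operatorname{cl}_{\varepsilon'}(\operatorname{cl}_\varepsilon(J))=\operatorname{cl}_{\varepsilon'}(J)$ for $\varepsilon'\ge\varepsilon$; and $\operatorname{cl}_\varepsilon(J)$ increases with $\varepsilon$ and is continuous at limits $\varepsilon>\delta$.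
\end{lemma}

\begin{proof}
For $\eta\in J\subset B_\varepsilon(\alpha)$, (B2) gives $B_\varepsilon(\eta)=B_\varepsilon(\alpha)\cap(\eta+1)$; take the union over $\eta\in J$. The rest follows from the formula and (B1).
\end{proof}

A \emph{$\rho$-isomorphism} $\varphi:N\to N'$ between subsets of $\kappa^+$ is an order isomorphism with $\rho(\varphi(\xi),\varphi(\eta))=\rho(\xi,\eta)$ for all $\xi<\eta$ in $N$. Such maps respect closures that fit into their domain and range.
\begin{enumerate}
\item[(I)] If $\varphi:N\to N'$ is a $\rho$-isomorphism, $\operatorname{cl}_\varepsilon(M)\subset N$, $\operatorname{cl}_\varepsilon(M')\subset N'$ and $\varphi[M]=M'$, then $\varphi[\operatorname{cl}_\varepsilon(M)]=\operatorname{cl}_\varepsilon(M')$.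
\end{enumerate}
Indeed, the second description of the closure gives $\varphi[\operatorname{cl}_\varepsilon(M)]\subset\operatorname{cl}_\varepsilon(M')$, and the same argument applies to $\varphi^{-1}$.

\section{Descents}\label{sec:descents}

We now define the pieces of the space. The piece for $\alpha$ should have a top element that is a limit of points ``of kind $\gamma$'' for each $\gamma<\alpha$. The ordinal $\alpha$ sees $\gamma$ from some time on, and at any later time $\varepsilon$ we may drop from $B_\varepsilon(\alpha)$ to its initial segment $B_\varepsilon(\gamma)$. The later the drop, the closer the point to the top. Iterating, we get functions that drop finitely many times.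

\begin{definition}\label{def:descent}
A \emph{descent from $\alpha$} is a function $z$ on $\kappa$ such that each $z(\delta)$ is a nonempty initial segment of $B_\delta(\alpha)$ and the \emph{ceiling} $h_z(\delta)=\ell(z(\delta))$ is a nonincreasing function of $\delta$. The set of descents from $\alpha$ is $F_\alpha$, and $w\le z$ means that $w(\delta)\subset z(\delta)$ for all $\delta$.
\end{definition}

Since $z(\delta)=B_\delta(\alpha)\cap h_z(\delta)$, a descent is determined by its ceiling, and $w\le z$ if and only if $h_w\le h_z$ pointwise. Always $z(0)=\{\alpha\}$. For $\delta>0$ put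
\[
h^-_z(\delta)=\min_{\delta'<\delta}h_z(\delta'),\qquad z^-(\delta)=B_\delta(\alpha)\cap h_z^-(\delta)\supset z(\delta).
\]
So $z^-(\delta)$ is the value that $z$ would take at time $\delta$ if the ceiling did not drop. A time $\delta>0$ is a \emph{jump} of $z$ if $h_z(\delta)<h_z^-(\delta)$. A nonincreasing function into the ordinals has finitely many values, and each jump produces a new value, so $z$ has finitely many jumps $t_1<\dots<t_k$. Put $t_0=0$, $t_{k+1}=\kappa$ and $R_i=z(t_i)$ for $i\le k$. The ceiling is constant on each interval $[t_i,t_{i+1})$. We call $t_k$ the \emph{last jump} of $z$ (it is $0$ if $k=0$) and $R_z=R_k$ the \emph{end} of $z$.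

\begin{lemma}\label{lem:descents}
Let $z,w\in F_\alpha$, with $t_i,R_i$ as above for $z$.
\begin{enumerate}
\item[(a)] If $\delta'<\delta$ and $h_z$ is constant on $[\delta',\delta)$, then $z^-(\delta)=\operatorname{cl}_\delta(z(\delta'))$. For every $\delta>0$ there is such a $\delta'$.
\item[(b)] $z(\delta)=\operatorname{cl}_\delta(R_i)$ for $t_i\le\delta<t_{i+1}$, and $z^-(\delta)=\operatorname{cl}_\delta(R_i)$ for $t_i<\delta\le t_{i+1}$.
\item[(c)] A time $\delta>0$ is a jump of $z$ if and only if $z(\delta)\ne z^-(\delta)$.
\item[(d)] If $w\le z$, then $w^-(\delta)\subset z^-(\delta)$ for all $\delta>0$.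
\item[(e)] The function $r_\alpha(\delta)=B_\delta(\alpha)$ is the largest element of $F_\alpha$ and the only one without jumps. The function $(z\wedge w)(\delta)=z(\delta)\cap w(\delta)$ is in $F_\alpha$ and is the greatest lower bound of $z$ and $w$.
\item[(f)] $|F_\alpha|\le\kappa$.
\item[(g)] $F_\alpha$ has no infinite strictly decreasing sequence.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $h_z^-(\delta)=h_z(\delta')=\ell(z(\delta'))$, so Lemma~\ref{lem:cl} applies. As $\delta'$ one can take a time at which the minimum $h^-_z(\delta)$ is attained. (b) For the first claim, $z(\delta)=B_\delta(\alpha)\cap\ell(R_i)$; the second is a case of (a). (c) If $\delta$ is not a jump, the two sets are equal by definition. If they are equal, then $h_z(\delta)=\ell(z^-(\delta))=\ell(z(\delta'))=h_z^-(\delta)$ with $\delta'$ as in (a). (d) $h_w\le h_z$ implies $h^-_w\le h^-_z$. (e) The ceiling of $r_\alpha$ is constantly $\alpha+1$, and a descent without jumps has values $\operatorname{cl}_\delta(\{\alpha\})=B_\delta(\alpha)$ by (b). The set $z(\delta)\cap w(\delta)$ is the shorter of two nonempty initial segments, so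 $h_{z\wedge w}=\min(h_z,h_w)$ is nonincreasing. (f) By (b), $z$ is determined by the finite sequence $(t_i,R_i)_{i\le k}$, and $B_{t_i}(\alpha)$ has fewer than $\kappa$ initial segments.

(g) Let $z_0\ge z_1\ge\cdots$ and $h(\delta)=\min_nh_{z_n}(\delta)$. The function $h$ is nonincreasing, so $\kappa$ is covered by finitely many intervals $[s_j,s_{j+1})$ on which $h$ is constant. For all large $n$ we have $h_{z_n}(s_j)=h(s_j)$ for every $j$. For such $n$ and $\delta\in[s_j,s_{j+1})$ we get $h(\delta)\le h_{z_n}(\delta)\le h_{z_n}(s_j)=h(\delta)$. So the sequence is eventually constant.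
\end{proof}

Part (g) and the finite description in (b) are the reasons for requiring a nonincreasing ceiling. New descents are made by adding a jump. Let $x\in F_\alpha$ have last jump $t$, let $e>t$, and let $K$ be a nonempty proper initial segment of $x(e)$. The \emph{cut} $x[e,K]$ is the function with value $x(\delta)$ for $\delta<e$ and $\operatorname{cl}_\delta(K)$ for $\delta\ge e$.

\begin{lemma}\label{lem:cut}
The cut $x'=x[e,K]$ is in $F_\alpha$, and $x'<x$. Its jumps are those of $x$ together with $e$, its end is $K$, $(x')^-(\delta)=x^-(\delta)$ for $0<\delta\le e$, and $x^-(e)=x(e)=\operatorname{cl}_e(R_x)$. If $z\le x$ and $z(e)\subset K$, then $z\le x'$.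
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cl}, $x'(\delta)$ is a nonempty initial segment of $B_\delta(\alpha)$ with $h_{x'}(\delta)=\ell(K)$ for $\delta\ge e$, and $\ell(K)<\ell(x(e))=\ell(R_x)\le h_x(\delta)$ for every $\delta$. The ceilings of $x$ and $x'$ agree below $e$, and $e$ is not a jump of $x$. This gives all claims but the last. For the last one, $h_z(\delta)\le h_x(\delta)=h_{x'}(\delta)$ for $\delta<e$, and $h_z(\delta)\le h_z(e)\le\ell(K)$ for $\delta\ge e$.
\end{proof}

\begin{example}\label{ex:F1}
$F_0=\{r_0\}$. Since $B_\delta(1)=\{0,1\}$ for $\delta\ge1$, the elements of $F_1$ are $r_1$ and the cuts $r_1[t,\{0\}]$, $1\le t<\kappa$, which increase with $t$. So $F_1$ is isomorphic to the interval $[1,\kappa]$ of ordinals. The neighborhoods \eqref{eq:base} are those of the order topology, and $r_1$ is a limit of its cuts.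
\end{example}

\section{Names and gluing}\label{sec:names}

The disjoint union of the $F_\alpha$ has $\kappa^+$ minimal elements, which would all be isolated points. So we identify descents from different ordinals, and we must decide what an identified point remembers. If it remembered only isomorphism types, there would be only $\kappa$ points in total. If it remembered $\alpha$, nothing would be identified. We keep the end as an actual set and the earlier history up to isomorphism. The history has to be detailed enough to determine the names of all smaller descents. A descent $w\le z$ may jump at any time between two jumps $t_i<t_{i+1}$ of $z$, so we record the whole set $z^-(t_{i+1})$, and we record $\rho$ on it so that (I) recovers the values of $z$ at intermediate times.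

For $N\subset\kappa^+$ with $|N|<\kappa$ and $R,S\subset N$, let $\operatorname{tp}(N;R,S)$ be the quadruple that consists of $\theta=\operatorname{otp}(N)<\kappa$ and of the function $[\theta]^2\to\kappa$ and the two subsets of $\theta$ obtained from $\rho$, $R$, $S$ by the order isomorphism $N\to\theta$. Thus $\operatorname{tp}(N;R,S)=\operatorname{tp}(N';R',S')$ if and only if there is a $\rho$-isomorphism $N\to N'$ that maps $R$ onto $R'$ and $S$ onto $S'$.

\begin{definition}\label{def:name}
Let $z\in F_\alpha$ have jumps $t_1<\dots<t_k$, let $R_i=z(t_i)$, and let $N_i=z^-(t_{i+1})=\operatorname{cl}_{t_{i+1}}(R_i)$ for $i<k$, so that $R_i,R_{i+1}\subset N_i$. The \emph{code} and the \emph{name} of $z$ are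
\[
c(z)=\bigl\langle\,(t_{i+1},\operatorname{tp}(N_i;R_i,R_{i+1})):i<k\,\bigr\rangle,\qquad [z]=(c(z),R_z).
\]
For $z\in F_\alpha$ and $u\in F_\beta$ write $z\sim u$ if $[z]=[u]$. Let $X=\{[z]:z\in F_\alpha,\ \alpha<\kappa^+\}$. If $p=[z]$, then $z$ is a \emph{representative} of $p$, and $R_p=R_z$.
\end{definition}

By Lemma~\ref{lem:cut}, the code of $x[e,K]$ is the code of $x$ followed by the entry
\begin{equation}\label{eq:cutcode}
\bigl(e,\operatorname{tp}(x(e);R_x,K)\bigr).
\end{equation}

\begin{example}\label{ex:glue}
We find all pairs $z\sim u$ with $z\in F_\omega$ and $u\in F_{\omega2}$. Such descents have jumps, since otherwise their ends are $\{\omega\}\ne\{\omega2\}$. For the common first jump $t_1$, the sets $N_0=B_{t_1}(\omega)$ and $N_0'=B_{t_1}(\omega2)$ have the same order type. For $t\ge3$ we have $\omega\in B_t(\omega2)$, so $B_t(\omega)$ is a proper initial segment of $B_t(\omega2)$ by (B2). Hence $t_1\in\{1,2\}$, and $z(t_1)$ is a proper initial segment of $B_{t_1}(\omega)$, so that $z(t_1)\subset\{0,1\}$. It follows that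
\[
z\le x=r_\omega[2,\{0,1\}],\qquad\text{and in the same way}\qquad u\le y=r_{\omega2}[2,\{0,1\}].
\]
The map $\{0,1,\omega\}\to\{0,1,\omega2\}$ is a $\rho$-isomorphism by Example~\ref{ex:table}, and both ends are $\{0,1\}$, so $x\sim y$. The descents below $x$ form the chain
\[
r_\omega[1,\{0\}]<r_\omega[2,\{0\}]<x[3,\{0\}]<x[4,\{0\}]<\dots<x
\]
with one cut $x[t,\{0\}]$ for each $t\in[3,\kappa)$. Replacing $\omega$ by $\omega2$ and $x$ by $y$ gives the descents below $y$, and corresponding descents have the same name. So $F_\omega$ and $F_{\omega2}$ are glued exactly along the part below one common element, which is a copy of $F_1$. Lemma~\ref{lem:transfer} and Lemma~\ref{lem:key} say that this is the general picture.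
\end{example}

Within one $F_\beta$ nothing is identified. This is where $B_0(\beta)=\{\beta\}$ is used.

\begin{lemma}\label{lem:inj}
If $w,w'\in F_\beta$ and $w\sim w'$, then $w=w'$.
\end{lemma}

\begin{proof}
The two descents have the same jumps, and $R_0=R_0'=\{\beta\}$. If $R_i=R'_i$ with $i<k$, then $N_i=N_i'$, so the $\rho$-isomorphism given by the equal code entries is the identity, and $R_{i+1}=R'_{i+1}$. Now use Lemma~\ref{lem:descents}(b).
\end{proof}

The codes of $z\sim u$ provide isomorphisms only at the jumps. The next lemma extends them to all times and shows that the maps at different times agree on the points that survive.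

\begin{lemma}\label{lem:maps}
Let $z\in F_\alpha$, $u\in F_\beta$, $z\sim u$, with last jump $t_k$, and let $\pi_\delta=\pi_\delta^{\alpha\beta}$.
\begin{enumerate}
\item[(a)] For every $\delta$, $\pi_\delta$ restricts to a $\rho$-isomorphism $z(\delta)\to u(\delta)$. For $\delta>0$ it restricts to a $\rho$-isomorphism $z^-(\delta)\to u^-(\delta)$.
\item[(b)] For $\delta\ge t_k$, $\pi_\delta$ is the identity on $z(\delta)$.
\item[(c)] If $\delta<\delta'$ and $\xi\in z(\delta)\cap z^-(\delta')$, then $\pi_\delta(\xi)=\pi_{\delta'}(\xi)$.
\end{enumerate}
\end{lemma}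

\begin{proof}
Let $t_1<\dots<t_k$ be the common jumps and $R_i,N_i$ and $R_i',N_i'$ the data of $z$ and $u$. For $i<k$ let $\varphi_i:N_i\to N_i'$ be a $\rho$-isomorphism with $\varphi_i[R_i]=R_i'$, and let $\varphi_k$ be the identity on $\kappa^+$. We claim:
\begin{enumerate}
\item[($*$)] for $i\le k$ and $t_i\le\delta\le t_{i+1}$, the map $\varphi_i$ sends $\operatorname{cl}_\delta(R_i)$ onto $\operatorname{cl}_\delta(R_i')$ and agrees with $\pi_\delta$ on $\operatorname{cl}_\delta(R_i)$.
\end{enumerate}
For $i<k$ the first part follows from (I), because $\operatorname{cl}_\delta(R_i)\subset N_i$ and $\operatorname{cl}_\delta(R_i')\subset N_i'$; for $i=k$ it holds because $R_k=R_k'$. The two closures are initial segments of $B_\delta(\alpha)$ and $B_\delta(\beta)$, so the second part follows from (O). Now (a) and (b) follow from ($*$) and Lemma~\ref{lem:descents}(b).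

We prove (c) by induction on the number of jumps in the interval $(\delta,\delta')$. Let $t_i\le\delta<t_{i+1}$. If $\delta'\le t_{i+1}$, then $\xi\in\operatorname{cl}_\delta(R_i)\subset\operatorname{cl}_{\delta'}(R_i)$, and $\pi_\delta(\xi)=\varphi_i(\xi)=\pi_{\delta'}(\xi)$ by ($*$). Let $\delta'>t_{i+1}$. As in the first case, $\pi_\delta(\xi)=\pi_{t_{i+1}}(\xi)$. Moreover $\xi\in B_\delta(\alpha)\subset B_{t_{i+1}}(\alpha)$ and $\xi<h_z^-(\delta')\le h_z(t_{i+1})$, so $\xi\in z(t_{i+1})\cap z^-(\delta')$. The interval $(t_{i+1},\delta')$ contains fewer jumps, so $\pi_{t_{i+1}}(\xi)=\pi_{\delta'}(\xi)$.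
\end{proof}

\begin{lemma}[Transfer]\label{lem:transfer}
Let $z\in F_\alpha$, $u\in F_\beta$, $z\sim u$. For $w\le z$ in $F_\alpha$ put $w^*(\delta)=\pi^{\alpha\beta}_\delta[w(\delta)]$. Then $w^*\in F_\beta$, $w^*\le u$ and $w\sim w^*$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:maps}(a), $w^*(\delta)$ is a nonempty initial segment of $u(\delta)$, hence of $B_\delta(\beta)$. The following observation is used in every step.
\begin{enumerate}
\item[($\dagger$)] If $\delta<\delta'$ and $h_w$ is constant on $[\delta,\delta')$, then $w(\delta)\subset w^-(\delta')\subset z^-(\delta')$, and $\pi_{\delta'}$ agrees with $\pi_\delta$ on $w(\delta)$.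
\end{enumerate}
Indeed, $w(\delta)\subset\operatorname{cl}_{\delta'}(w(\delta))=w^-(\delta')\subset z^-(\delta')$ by Lemma~\ref{lem:descents}(a),(d), and $w(\delta)\subset z(\delta)$, so Lemma~\ref{lem:maps}(c) applies.

\emph{The ceiling of $w^*$ is nonincreasing.} Write $h^*(\delta)=\ell(w^*(\delta))$. We show by induction on $\delta'>0$ that $h^*(\delta')\le h^*(\delta)$ for all $\delta<\delta'$. Choose $\delta_0<\delta'$ with $h_w$ constant on $[\delta_0,\delta')$, and let first $\delta\in[\delta_0,\delta')$. For $\eta\in w(\delta')$ there is $\xi\in w(\delta)$ with $\eta\le\xi$, since $h_w(\delta')\le h_w(\delta)$. Both points lie in $z^-(\delta')$, on which $\pi_{\delta'}$ is defined and increasing, so $\pi_{\delta'}(\eta)\le\pi_{\delta'}(\xi)=\pi_\delta(\xi)\in w^*(\delta)$ by ($\dagger$). Thus $h^*(\delta')\le h^*(\delta)$. For $\delta<\delta_0$ we get $h^*(\delta')\le h^*(\delta_0)\le h^*(\delta)$ by induction. So $w^*\in F_\beta$ and $w^*\le u$.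

\emph{The codes agree.} Let $\delta'>0$ and choose $\delta<\delta'$ such that $h_w$ and $h_{w^*}$ are both constant on $[\delta,\delta')$. The $\rho$-isomorphism $\pi_{\delta'}:z^-(\delta')\to u^-(\delta')$ maps $w(\delta)$ onto $w^*(\delta)$ by ($\dagger$). Also $\operatorname{cl}_{\delta'}(w(\delta))=w^-(\delta')\subset z^-(\delta')$ and $\operatorname{cl}_{\delta'}(w^*(\delta))=(w^*)^-(\delta')\subset u^-(\delta')$. By (I), $\pi_{\delta'}$ maps $w^-(\delta')$ onto $(w^*)^-(\delta')$, and by definition it maps $w(\delta')$ onto $w^*(\delta')$. So $w$ and $w^*$ have the same jumps by Lemma~\ref{lem:descents}(c). If $s'$ is a jump of $w$ and $s$ is the previous jump (or $0$), then $\pi_{s'}[w(s)]=w^*(s)$ by ($\dagger$). Hence the restriction of $\pi_{s'}$ to $w^-(s')$ shows that the code entries of $w$ and $w^*$ at $s'$ are equal.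

\emph{The ends agree.} Let $s$ be the last jump of $w$ and $w^*$, and let $t_k$ be the last jump of $z$. If $s\ge t_k$, then $\pi_s$ is the identity on $z(s)\supset w(s)$ by Lemma~\ref{lem:maps}(b). If $s<t_k$, then $\pi_s$ agrees with $\pi_{t_k}$ on $w(s)$ by ($\dagger$), and $\pi_{t_k}$ is the identity on $z(t_k)\supset w(t_k)=\operatorname{cl}_{t_k}(w(s))\supset w(s)$. In both cases $w^*(s)=w(s)$.
\end{proof}

For $p,q\in X$ let $q\preceq p$ if, for some $\alpha$, there are $w\le z$ in $F_\alpha$ with $q=[w]$ and $p=[z]$. As before, $U(p)=\{q:q\preceq p\}$.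

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item[(a)] If $q\preceq p$ and $p=[u]$ with $u\in F_\beta$, then $q$ has exactly one representative in $F_\beta$, and it is $\le u$. So $U([u])=\{[v]:v\le u\}$, $|U([u])|\le\kappa$, and for $v\in F_\beta$ we have $[v]\preceq[u]$ if and only if $v\le u$.
\item[(b)] The relation $\preceq$ is a well-founded partial order on $X$.
\item[(c)] $U([z])\cap U([w])=U([z\wedge w])$ for $z,w\in F_\alpha$.
\item[(d)] $U([r_\alpha])$ is the set of points with a representative in $F_\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}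
(a) If $w\le z$ in $F_\alpha$ witness $q\preceq p$, then $z\sim u$, and $w^*\le u$ represents $q$ by Lemma~\ref{lem:transfer}. Uniqueness is Lemma~\ref{lem:inj}. (b) Given $p_0\succeq p_1\succeq\cdots$ (a finite or infinite sequence), choose a representative $z_0\in F_\alpha$ of $p_0$. By (a) there are representatives $z_0\ge z_1\ge\cdots$ in $F_\alpha$, and $z_i=z_j$ if and only if $p_i=p_j$. So transitivity, antisymmetry and well-foundedness are inherited from $F_\alpha$, the last by Lemma~\ref{lem:descents}(g). (c) By (a), a point lies in both cones if and only if it has a representative $v\in F_\alpha$ with $v\le z$ and $v\le w$. (d) This is (a) for $u=r_\alpha$.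
\end{proof}

\section{The common part of two pieces}\label{sec:key}

It remains to intersect cones that come from different pieces. Fix $\alpha\ne\beta$ and write $\pi_\delta=\pi_\delta^{\alpha\beta}$. A \emph{common pair} is a pair $(z,u)\in F_\alpha\times F_\beta$ with $z\sim u$. We look for a largest common pair, and we search greedily. Follow $r_\alpha$ and $r_\beta$ as long as they look alike. At the last such time every common pair has already dropped, so cut both descents, keeping the longest initial segments that still look alike one moment later. Then repeat. The following notion makes ``look alike'' precise.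

\begin{definition}\label{def:match}
A \emph{match} is a triple $(\delta,J,J')$, where $J$ and $J'$ are nonempty initial segments of $B_\delta(\alpha)$ and $B_\delta(\beta)$ and $\pi_\delta$ restricts to a $\rho$-isomorphism $J\to J'$. The match \emph{persists to} $\varepsilon\ge\delta$ if $\pi_\varepsilon$ restricts to a $\rho$-isomorphism $\operatorname{cl}_\varepsilon(J)\to\operatorname{cl}_\varepsilon(J')$ that agrees with $\pi_\delta$ on $J$.
\end{definition}

\begin{lemma}\label{lem:persist}
\begin{enumerate}
\item[(a)] If $(\delta,J,J')$ is a match with $J\neq J'$, then there is a largest time to which it persists.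
\item[(b)] If $(\delta,J_i,J_i')$, $i\in\mathcal I\ne\emptyset$, are matches that persist to $\varepsilon$, then $(\delta,\bigcup_iJ_i,\bigcup_iJ_i')$ is a match that persists to $\varepsilon$.
\item[(c)] If $(z,u)$ is a common pair, then for every $e$ the triple $(e,z(e),u(e))$ is a match that persists to $e+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $E$ be the set of times to which the match persists. Then $\delta\in E$, since $\operatorname{cl}_\delta(J)=J$ and $\operatorname{cl}_\delta(J')=J'$. We show that $E$ is an interval, closed under limits, and not all of $[\delta,\kappa)$. Then the least element of $[\delta,\kappa)\setminus E$ is a successor $e+1$, and $e=\max E$.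

Let $\varepsilon\in E$ and $\delta\le\varepsilon'\le\varepsilon$. By (I), $\pi_\varepsilon$ maps $\operatorname{cl}_{\varepsilon'}(J)$ onto $\operatorname{cl}_{\varepsilon'}(J')$. These are initial segments of $B_{\varepsilon'}(\alpha)$ and $B_{\varepsilon'}(\beta)$, so $\pi_\varepsilon$ and $\pi_{\varepsilon'}$ agree on $\operatorname{cl}_{\varepsilon'}(J)$ by (O). Hence $\varepsilon'\in E$.

Let $\varepsilon>\delta$ be a limit with $[\delta,\varepsilon)\subset E$. By the previous step, the restrictions of $\pi_{\varepsilon'}$ to $\operatorname{cl}_{\varepsilon'}(J)$, $\delta\le\varepsilon'<\varepsilon$, extend each other. By the continuity in Lemma~\ref{lem:cl} their union is a $\rho$-isomorphism $\operatorname{cl}_\varepsilon(J)\to\operatorname{cl}_\varepsilon(J')$, and it is a restriction of $\pi_\varepsilon$ by (O). So $\varepsilon\in E$.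

Since $J\ne J'$, some $\xi\in J$ has $\xi'=\pi_\delta(\xi)\ne\xi$. Take $\varepsilon\ge\delta$ such that the larger of $\xi,\xi'$ sees the smaller at time $\varepsilon$. If $\xi<\xi'$, then $\xi\in B_\varepsilon(\xi')\subset B_\varepsilon(\beta)$ by (B2), so $\pi_\varepsilon(\xi)=\xi$ by (B3). If $\xi'<\xi$, then $\xi'\in B_\varepsilon(\xi)\subset B_\varepsilon(\alpha)$, so $\pi_\varepsilon(\xi')=\xi'$ by (B3), and the injective map $\pi_\varepsilon$ does not send $\xi$ to $\xi'$. In both cases $\pi_\varepsilon$ does not agree with $\pi_\delta$ at $\xi$, so $\varepsilon\notin E$.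

(b) The sets $J_i$ are initial segments of $B_\delta(\alpha)$, so they form a chain, and so do the sets $\operatorname{cl}_\varepsilon(J_i)$. Hence any two points of the union lie in one member, and $\pi_\delta$, $\pi_\varepsilon$ preserve $\rho$ on the unions. Finally, $\operatorname{cl}_\varepsilon$ commutes with unions.

(c) The triple is a match by Lemma~\ref{lem:maps}(a). By Lemma~\ref{lem:descents}(a), $z^-(e+1)=\operatorname{cl}_{e+1}(z(e))$ and $u^-(e+1)=\operatorname{cl}_{e+1}(u(e))$. Now use Lemma~\ref{lem:maps}(a) at time $e+1$ and Lemma~\ref{lem:maps}(c).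
\end{proof}

Part (a) is the reason for making the sets $B_\delta(\beta)$ continuous in $\delta$: without a last time of agreement there would be no time at which to cut. In Example~\ref{ex:glue} one cut was enough. The next example needs two.

\begin{example}\label{ex:search}
Let $\alpha=\omega+1$ and $\beta=\omega3$, with the table of Example~\ref{ex:table}. The match $(0,\{\alpha\},\{\beta\})$ persists to $1$, because $B_1(\alpha)$ and $B_1(\beta)$ have three elements and $\rho=1$ on both sets by (B2). It does not persist to $2$, where the sets have four and five elements. So we cut at time $1$. The match $(1,\{0,\omega\},\{0,\omega2\})$ persists to $2$, where the closures are $B_2(\omega)$ and $B_2(\omega2)$. We obtain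
\[
x_1=r_\alpha[1,\{0,\omega\}],\qquad y_1=r_\beta[1,\{0,\omega2\}],
\]
with equal codes and different ends. The match between the ends does not persist to $3$, where the closures $B_3(\omega)$ and $B_3(\omega2)$ have four and five elements. So we cut at time $2$ and keep $\{0,1\}$ on both sides. The descents $x_2=x_1[2,\{0,1\}]$ and $y_2=y_1[2,\{0,1\}]$ have equal codes and equal ends. Their ceilings are $(\omega+2,\omega+1,2,2,\dots)$ and $(\omega3+1,\omega2+1,2,2,\dots)$. The proof below shows that $(x_2,y_2)$ is the largest common pair.
\end{example}

\begin{lemma}\label{lem:key}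
Let $\alpha\ne\beta$. Either $U([r_\alpha])\cap U([r_\beta])=\emptyset$, or there is a common pair $(x,y)$ with $U([r_\alpha])\cap U([r_\beta])=U([x])$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:order}(d), the intersection is the set of names $[z]$, where $(z,u)$ is a common pair. Assume that a common pair exists. Call $(x,y)\in F_\alpha\times F_\beta$ \emph{good} if
\begin{enumerate}
\item[(G1)] $c(x)=c(y)$; let $t$ be the common last jump;
\item[(G2)] $(t,R_x,R_y)$ is a match that persists to $t+1$;
\item[(G3)] $z\le x$ and $u\le y$ for every common pair $(z,u)$.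
\end{enumerate}
The pair $(r_\alpha,r_\beta)$ is good: both codes are empty, (G3) is clear, and (G2) is Lemma~\ref{lem:persist}(c) for $e=0$ and any common pair, since $z(0)=\{\alpha\}$ and $u(0)=\{\beta\}$.

\emph{Claim.} If $(x,y)$ is good and $R_x\ne R_y$, then there is a good pair $(x',y')$ with $\ell(R_{x'})<\ell(R_x)$.

Let $e$ be the largest time to which $(t,R_x,R_y)$ persists, by Lemma~\ref{lem:persist}(a). Then $e>t$ by (G2), so cuts at time $e$ are defined. Put $N=x(e)=\operatorname{cl}_e(R_x)$ and $N'=y(e)=\operatorname{cl}_e(R_y)$. The map $\pi_e$ restricts to a $\rho$-isomorphism $N\to N'$ that agrees with $\pi_t$ on $R_x$; in particular $\pi_e[R_x]=R_y$. For every nonempty initial segment $L$ of $N$ the triple $(e,L,\pi_e[L])$ is a match. Let $\mathcal K$ be the set of those $L$ for which it persists to $e+1$.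

First, $N\notin\mathcal K$. Otherwise $\pi_{e+1}$ restricts to a $\rho$-isomorphism from $\operatorname{cl}_{e+1}(N)=\operatorname{cl}_{e+1}(R_x)$ onto $\operatorname{cl}_{e+1}(N')=\operatorname{cl}_{e+1}(R_y)$ that agrees with $\pi_e$ on $N$ and hence with $\pi_t$ on $R_x$, which contradicts the choice of $e$. Second, if $(z,u)$ is a common pair, then $z(e)$ is an initial segment of $x(e)=N$ by (G3), and Lemma~\ref{lem:persist}(c) gives $\pi_e[z(e)]=u(e)$ and $z(e)\in\mathcal K$. In particular $\mathcal K\ne\emptyset$.

Let $K=\bigcup\mathcal K$ and $K'=\pi_e[K]$. Then $K\in\mathcal K$ by Lemma~\ref{lem:persist}(b), so $K$ and $K'$ are nonempty proper initial segments of $N$ and $N'$. Put $x'=x[e,K]$ and $y'=y[e,K']$. The $\rho$-isomorphism $\pi_e:N\to N'$ maps $R_x$ onto $R_y$ and $K$ onto $K'$, so (G1) holds by \eqref{eq:cutcode}. The last jump of $x'$ and $y'$ is $e$ and the ends are $K$ and $K'$, so (G2) holds because $K\in\mathcal K$. For a common pair $(z,u)$ we have $z(e)\subset K$ and $u(e)=\pi_e[z(e)]\subset K'$, so (G3) holds by Lemma~\ref{lem:cut}. Finally $\ell(R_{x'})=\ell(K)<\ell(N)=\ell(R_x)$. This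 proves the claim.

Take a good pair $(x,y)$ with $\ell(R_x)$ minimal. Then $R_x=R_y$ by the claim, so $(x,y)$ is a common pair by (G1). By (G3) the intersection is contained in $U([x])$. Conversely $[x]=[y]$ lies in both cones, and so does everything below it.
\end{proof}

\begin{corollary}\label{cor:cones}
For all $p,q\in X$, the set $U(p)\cap U(q)$ is empty or a cone.
\end{corollary}

\begin{proof}
Let $p=[z]$ and $q=[u]$ with $z\in F_\alpha$, $u\in F_\beta$. If $\alpha=\beta$, use Lemma~\ref{lem:order}(c). Let $\alpha\ne\beta$. Then $U(p)\cap U(q)\subset U([r_\alpha])\cap U([r_\beta])$, and we may assume that the right side is $U([x])$ with $(x,y)$ as in Lemma~\ref{lem:key}. Put $w=z\wedge x$. Since $w\le x\sim y$, Lemma~\ref{lem:transfer} gives $w^*\in F_\beta$ with $[w]=[w^*]$. Two applications of Lemma~\ref{lem:order}(c) yield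
\[
U(p)\cap U(q)=U([z])\cap U([x])\cap U([u])=U([w^*])\cap U([u])=U([w^*\wedge u]).\qedhere
\]
\end{proof}

\section{Ranks and the proof of Theorem~\ref{thm:main}}\label{sec:ranks}

By Lemma~\ref{lem:order}(b), Corollary~\ref{cor:cones} and Proposition~\ref{prop:poset}, $X$ is an LCS space with compact open cones and the neighborhood bases \eqref{eq:base}. One lower bound on ranks gives both the height of $X$ and the upper bound on the size of the levels.

\begin{lemma}\label{lem:rank}
$\operatorname{rk}(p)\ge\sup R_p$ for every $p\in X$.
\end{lemma}

\begin{proof}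
We use induction on $\sup R_p$. Let $p=[z]$ with $z\in F_\alpha$, last jump $t$ and end $R$. It suffices to show $\operatorname{rk}(p)\ge\gamma+1$ for each $\gamma<\sup R$. Fix such a $\gamma$ and $\xi\in R$ with $\gamma<\xi$. Then $\gamma<\xi\le\alpha$, so all large times $\varepsilon$ satisfy $\varepsilon>t$ and $\gamma\in B_\varepsilon(\alpha)$. For such $\varepsilon$, the set $B_\varepsilon(\gamma)=B_\varepsilon(\alpha)\cap(\gamma+1)$ is an initial segment of $z(\varepsilon)=B_\varepsilon(\alpha)\cap\ell(R)$, and it is proper because it omits $\xi$. Let $z^\varepsilon=z[\varepsilon,B_\varepsilon(\gamma)]$. By Lemma~\ref{lem:cut}, $z^\varepsilon<z$, and the end of $z^\varepsilon$ has supremum $\gamma$. So $[z^\varepsilon]\prec p$, and $\operatorname{rk}([z^\varepsilon])\ge\gamma$ by induction.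

Consider a basic neighborhood $U(p)\setminus\bigcup_{j<n}U(q_j)$ with $q_j\prec p$. By Lemma~\ref{lem:order}(a), $q_j=[w_j]$ with $w_j<z$ in $F_\alpha$. Choose $\delta_j$ with $z(\delta_j)\not\subset w_j(\delta_j)$, and take $\varepsilon$ as above and larger than all $\delta_j$. Then $z^\varepsilon(\delta_j)=z(\delta_j)$, so $z^\varepsilon\not\le w_j$, and $[z^\varepsilon]\notin U(q_j)$ by Lemma~\ref{lem:order}(a). Thus every neighborhood of $p$ contains a point other than $p$ of rank $\ge\gamma$, and $\operatorname{rk}(p)\ge\gamma+1$ by Lemma~\ref{lem:cb}(d).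
\end{proof}

The bound is far from sharp, and it need not be sharp. For uncountable $\kappa$ we have $\kappa=\omega^\kappa$, so by Example~\ref{ex:F1} and Lemma~\ref{lem:cb}(b) the point $[r_1]$, whose end is $\{1\}$, has rank $\kappa$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Every level has at most $\kappa$ points.} Let $\beta<\kappa^+$. By Lemma~\ref{lem:rank}, $I_\beta(X)\subset\{p:\sup R_p\le\beta\}$. A point is a pair of a code and an end. An entry of a code consists of a time, an ordinal $\theta<\kappa$, a function $[\theta]^2\to\kappa$ and two subsets of $\theta$. So there are at most $\kappa^{<\kappa}=\kappa$ entries and at most $\kappa$ codes. An end with supremum $\le\beta$ is a subset of size less than $\kappa$ of the set $\beta+1$, which has size at most $\kappa$; there are at most $\kappa^{<\kappa}=\kappa$ such subsets.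

\emph{The height is $\kappa^+$.} The end of $r_\alpha$ is $\{\alpha\}$, so $\operatorname{rk}([r_\alpha])\ge\alpha$, and $I_\beta(X)\neq\emptyset$ for all $\beta<\kappa^+$ by Lemma~\ref{lem:cb}(a). On the other hand, each $p$ lies in the open subspace $U(p)$, which has at most $\kappa$ points. By Lemma~\ref{lem:cb}(a),(b), the levels of $U(p)$ with index $\le\operatorname{rk}(p)$ are nonempty, and they are disjoint. So $\operatorname{rk}(p)<\kappa^+$, and $I_{\kappa^+}(X)=\emptyset$.

Thus $X$ has height $\kappa^+$ and $1\le|I_\beta(X)|\le\kappa$ for all $\beta<\kappa^+$. The topological sum of $\kappa$ copies of $X$ is an LCS space with cardinal sequence $\langle\kappa\rangle_{\kappa^+}$.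
\end{proof}

\begin{remark}\label{rem:hyp}
The regularity of $\kappa$ is used in Lemma~\ref{lem:P} and (B1), to find the times $g(i)$ and to keep the sets small. The full hypothesis $\kappa^{<\kappa}=\kappa$ is used only in the first step of the last proof; for $\kappa=\omega_1$ this is the only use of CH. If $\kappa$ is merely regular, the rest of the proof is unchanged, and the count bounds the levels of $X$ by $\kappa^{<\kappa}$ instead of $\kappa$.
\end{remark}

\section{Longer constant sequences}\label{sec:long}

To add heights, we put one space on top of another: each isolated point of the upper space is replaced by a compact space whose top point has the required rank. In this section $\alpha,\beta,\gamma,\xi$ are arbitrary ordinals.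

\begin{lemma}\label{lem:sum}
Let $\kappa$ be an infinite cardinal and $\alpha,\beta>0$. If $\langle\kappa\rangle_\alpha\in\mathcal C(\alpha)$ and $\langle\kappa\rangle_\beta\in\mathcal C(\beta)$, then $\langle\kappa\rangle_{\alpha+\beta}\in\mathcal C(\alpha+\beta)$.
\end{lemma}

\begin{proof}
Let $Y$ and $Z$ be LCS spaces with $\operatorname{SEQ}(Y)=\langle\kappa\rangle_\alpha$ and $\operatorname{SEQ}(Z)=\langle\kappa\rangle_\beta$.

\emph{A compact space with a point of rank $\alpha$.} A nonempty compact scattered space $C$ has a finite nonempty level: the nonempty closed sets $C^{(\gamma)}$, $\gamma<\operatorname{ht}(C)$, decrease and $C^{(\operatorname{ht}(C))}=\emptyset$, so the height is a successor $\gamma+1$ by compactness, and $I_\gamma(C)=C^{(\gamma)}$ is closed and discrete. For $\gamma<\alpha$ all nonempty levels of $Y^{(\gamma)}$ are infinite by Lemma~\ref{lem:cb}(c), so the closed set $Y^{(\gamma)}$ is not compact and is not contained in a compact subset of $Y$. Let $K=Y\cup\{\infty\}$ be the one-point compactification; it is compact, Hausdorff and scattered, and $Y$ is open in $K$. Every neighborhood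 of $\infty$ meets $Y^{(\gamma)}$ for each $\gamma<\alpha$, so $\operatorname{rk}(\infty)\ge\alpha$ by Lemma~\ref{lem:cb}(b),(d). All other points have rank less than $\alpha$, so $K^{(\alpha)}=\{\infty\}$.

\emph{The space $W$.} Let $Z'=Z\setminus I_0(Z)$, let $K_z$ be a copy of $K$ with top point $\infty_z$ for each $z\in I_0(Z)$, and let $W$ be the disjoint union of $Z'$ and the sets $K_z$. Let $f:W\to Z$ send $K_z$ to $z$ and be the identity on $Z'$. As a base for $W$ take the open subsets of the $K_z$ and the sets $f^{-1}(V)$ with $V\subset Z$ open; the intersection of two such sets is again such a set. Points with different images under $f$ are separated by preimages of open sets, and points with the same image lie in one open Hausdorff subspace $K_z$. So $W$ is Hausdorff. A subset of $W$ that meets some $K_z$ has an isolated point there, since $K_z$ is open and scattered, and a subset of $Z'$ carries its topology from $Z$. So $W$ is scattered.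

The sets $K_z$ are compact and open. Let $y\in Z'$ and let $V$ be a compact neighborhood of $y$ in $Z$. Then $f^{-1}(V)$ is a neighborhood of $y$ in $W$, and we show that it is compact. Take an open cover. The basic neighborhoods of points of $Z'$ are preimages, and $V\cap Z'$ is compact, so there are finitely many open $V_i\subset Z$ that cover $V\cap Z'$ and such that each $f^{-1}(V_i)$ lies in a member of the cover. The set $V\setminus\bigcup_iV_i$ is a compact subset of the discrete set $I_0(Z)$, hence finite, so finitely many compact sets $K_z$ remain to be covered. Thus $W$ is an LCS space.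

\emph{The levels of $W$.} Points of $K_z$ have the same rank in $W$ as in $K_z$, by Lemma~\ref{lem:cb}(b). Every neighborhood of a point $y\in Z'$ contains some $\infty_z$, because $I_0(Z)$ is dense in $Z$; so $y$ lies in the closed set $W^{(\alpha)}$. Hence the levels $I_\gamma(W)$, $\gamma<\alpha$, have size $\kappa\cdot\kappa=\kappa$, and $W^{(\alpha)}=Z'\cup\{\infty_z:z\in I_0(Z)\}$. The map $f$ is a bijection from $W^{(\alpha)}$ onto $Z$. The traces of the basic sets on $W^{(\alpha)}$ are mapped to $\emptyset$, to the open sets $\{z\}$ with $z\in I_0(Z)$, and to the open sets $V$, so this bijection is a homeomorphism. By Lemma~\ref{lem:cb}(c), $\operatorname{SEQ}(W)=\langle\kappa\rangle_{\alpha+\beta}$.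
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:long}]
For $0<\xi<\kappa^+$, the union of the first $\xi$ levels of a space as in Theorem~\ref{thm:main} is open, so it witnesses $\langle\kappa\rangle_\xi\in\mathcal C(\xi)$ by Lemma~\ref{lem:cb}(b).

Next we show $\langle\kappa\rangle_{\kappa^+\cdot\gamma}\in\mathcal C(\kappa^+\cdot\gamma)$ for $1\le\gamma<\kappa^+$ by induction on $\gamma$. The case $\gamma=1$ is Theorem~\ref{thm:main}, and successor steps follow from Lemma~\ref{lem:sum}, since $\kappa^+\cdot(\gamma+1)=\kappa^+\cdot\gamma+\kappa^+$. For a limit $\gamma$ choose ordinals $\gamma_i\ge1$, $i<\operatorname{cf}(\gamma)$, cofinal in $\gamma$, and take the topological sum of witnesses for the $\gamma_i$. Its height is $\sup_i\kappa^+\cdot\gamma_i=\kappa^+\cdot\gamma$, and each of its levels is a union of at least one and at most $\operatorname{cf}(\gamma)\le\kappa$ sets of size $\kappa$. This is the step that needs $\gamma<\kappa^+$.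

Finally, every $\alpha$ with $0<\alpha<\kappa^+\cdot\kappa^+$ has the form $\kappa^+\cdot\gamma+\xi$ with $\gamma,\xi<\kappa^+$. If $\gamma=0$ or $\xi=0$, one of the two cases above applies, and otherwise Lemma~\ref{lem:sum} does.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Cardinal sequences of length $<\omega_2$ under GCH},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 88730}.

\end{thebibliography}
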